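# Noetherian rings whose finite coverings are fpqc coverings

## Finite coverings and faithfully flat algebras: are only regular rings possible?

Let $R$ be a Noetherian ring. Take any finite ring map $R\to S$ that is surjective on spectra, and suppose that $S$ can always be mapped further to some $T$ such that the composite $R\to T$ is faithfully flat. What does this say about $R$? The answer one would first guess is that $R$ must be regular: a singular point should always carry some finite covering that no further map can make flat. This guess is stated as a conjecture in the text "On the canonical, fpqc and finite topologies: classical questions, new answers (and conversely)". These notes prove it. First we fix the words, then test the guess by hand.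

Rings are commutative with $1$. A Noetherian ring is regular if all its localizations at primes are regular local rings. Let $X=\operatorname{Spec}R$ be a Noetherian affine scheme.

**Definition (finite covering).** A finite covering of $X$ is a finite surjective morphism $Y\to X$. So $Y=\operatorname{Spec}S$, where $R\to S$ is a finite ring map and $\operatorname{Spec}S\to\operatorname{Spec}R$ is surjective.

**Definition (fpqc covering).** The fpqc topology is generated by the pretopology whose covering families are the jointly surjective families of flat morphisms satisfying the usual quasi-compactness condition. A morphism $Y\to X$ is a covering for this topology if the sieve it generates is a covering sieve. For $X=\operatorname{Spec}R$ and $Y=\operatorname{Spec}S$ this amounts to the existence of a ring map $S\to T$ such that $R\to S\to T$ is faithfully flat.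

Thus $S$ itself need not be flat. For example, let $R=k[u]$ with $k$ a field and $S=k[u]\times k[u]/(u)$. Then $S$ is not flat over $R$, because it has $u$-torsion. Still, $\operatorname{Spec}S\to\operatorname{Spec}R$ is an fpqc covering: take for $T$ the first factor.

**Definition (splinter and fpqc analog).** $X$ is a splinter if every finite covering is a covering for the canonical topology. Equivalently, for every finite covering the map $R\to S$ is injective and $R$ is a direct summand of the $R$-module $S$. Call $X$ an fpqc analog of a splinter if every finite covering of $X$ is a covering for the fpqc topology.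

If $R\to S\to T$ is faithfully flat, then $M\to M\otimes_RT$ is injective for every $R$-module $M$, hence so is $M\to M\otimes_RS$. A map $R\to S$ with this property and with finitely presented cokernel splits. So an fpqc analog of a splinter is a splinter. We use repeatedly that $IT\cap R=I$ for every ideal $I$ of $R$ when $R\to T$ is faithfully flat.

**Test 1: nilpotents.** Let $S=R_{\mathrm{red}}$. Then every nilpotent of $R$ dies in $T$, while $R\to T$ is injective. So an fpqc analog is reduced.

**Test 2: normality and dimension one.** Let $R$ be a Noetherian domain that is an fpqc analog, and let $f=a/b\in\operatorname{Frac}R$ be integral over $R$. Then $S=R[f]$ is a finite covering. With $S\to T$ as above, $a=bf$ in $S$ gives $a\in bT\cap R=bR$, so $f\in R$. Hence $R$ is normal. For the cusp $k[\theta^2,\theta^3]\subset k[\theta]$ this says concretely that $\theta^3\in\theta^2T$ would force $\theta\in k[\theta^2,\theta^3]$. A normal Noetherian domain of dimension one is regular, so the guess is right for domains of dimension one. Conversely, let $R$ be a Dedekind domain and $S$ a finite covering. Choose a prime $Q$ of $S$ over $(0)$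 and put $T=S/Q$. It is torsion-free, hence flat, and surjective on spectra because $R\to S/Q$ is injective and integral. So Dedekind domains are fpqc analogs.

**Test 3: the quadric cone.** Let $k$ be a field, $S=k[s,t]$, and let $R=k[a,b,c]\subset S$ with $a=s^2$, $b=st$, $c=t^2$. This is the ring of polynomials with only even-degree terms, and $R\cong k[a,b,c]/(ac-b^2)$. The map $R\to S$ is finite, and it splits, because $S$ is the direct sum of its even and odd parts. So this covering does not contradict $R$ being a splinter. In fact, if $k$ has characteristic $0$, then $R$ is a splinter. It is normal: an element of $\operatorname{Frac}R$ integral over $R$ lies in $S$ and is invariant under $(s,t)\mapsto(-s,-t)$. For a finite covering $R\to S'$, choose a prime $Q$ of $S'$ over $(0)$; the trace of $S'/Q$ over $R$, divided by the degree, maps $S'/Q$ to $R$ and restricts to the identity on $R$.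

Flatness sees more. Suppose $S\to T$ is such that $R\to T$ is faithfully flat. In $S$ we have $a\cdot t-b\cdot s=0$. By the equational criterion of flatness, $(t,-s)\in T^2$ is a $T$-linear combination of relations on $(a,b)$ with coefficients in $R$. If $ua+vb=0$ with $u,v\in R$, then $us+vt=0$, so $u=tq$, $v=-sq$, where $q$ has only odd-degree terms. Writing $q=sq'+tq''$ with $q',q''\in R$ gives
$$(u,v)=q'(b,-a)+q''(c,-b).$$
Hence there are $\tau_1,\tau_2\in T$ with
$$t=\tau_1b+\tau_2c,\qquad s=\tau_1a+\tau_2b .$$
With $\mathfrak m=(a,b,c)$ we get $s\in\mathfrak mT$, so $a=s^2\in\mathfrak m^2T\cap R=\mathfrak m^2$. But $\mathfrak m^2$ contains only polynomials without terms of degree less than $4$. This is a contradiction, so the cone is not an fpqc analog, and the guess survives a case that splitting does not detect.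

The cone came with a good finite covering $k[s,t]$. A general $R$ comes with no such thing. What is always available is adjoining square roots, and that will suffice.

## Four theorems on regularity

**Theorem A.** Let $R$ be a Noetherian ring such that for every finite ring map $R\to S$ with $\operatorname{Spec}S\to\operatorname{Spec}R$ surjective there is a ring map $S\to T$ with $R\to T$ faithfully flat. Then $R$ is regular.

So every Noetherian affine fpqc analog of a splinter is regular. The method gives three stronger versions.

**Theorem B.** For a Noetherian ring $R$ the following are equivalent: (i) $R$ is regular; (ii) $\operatorname{Spec}R$ is an fpqc analog of a splinter; (iii) $\operatorname{Spec}S\to\operatorname{Spec}R$ is an fpqc covering for all $S=\prod_iS_i$, where $P_1,\dots,P_N$ are the minimal primes of $R$ and $S_i\supseteq R/P_i$ is a domain, finite over $R/P_i$, contained in a field obtained from $\operatorname{Frac}(R/P_i)$ by finitely many successive adjunctions of square roots.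

For a prime $P$ of a ring $A$, let $(A/P)^+$ be the integral closure of $A/P$ in an algebraic closure of its fraction field.

**Theorem C.** For a Noetherian local ring $(A,\mathfrak m,k)$ the following are equivalent: (a) $A$ is regular; (b) for some prime $P$, $\operatorname{Tor}^A_i(k,(A/P)^+)=0$ for $i\gg0$; (c) for some prime $P$ there is an $(A/P)^+$-algebra $T$ with $\mathfrak mT\ne T$ and $\operatorname{Tor}^A_i(k,T)=0$ for $i\gg0$.

**Theorem D.** Let $A\to S\to T$ be ring maps with $(A,\mathfrak m,k)$ Noetherian local, $S$ Noetherian regular, $\mathfrak mT\ne T$ and $\operatorname{Tor}^A_i(k,T)=0$ for $i\gg0$. Then $A$ is regular. In particular, regularity descends along fpqc coverings $\operatorname{Spec}S\to\operatorname{Spec}R$ of Noetherian affine schemes.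

## The Koszul class of a singularity

For a finite sequence $x=(x_1,\dots,x_n)$ in a ring $B$, the Koszul complex $K(x;B)$ is the exterior algebra over $B$ on generators $e_1,\dots,e_n$ of degree $1$. Its differential satisfies $\partial e_i=x_i$ and the Leibniz rule $\partial(uv)=(\partial u)v+(-1)^{|u|}u\,\partial v$. If $B\to B'$ is a ring map, elements of $B$ also denote their images in $B'$. If $\zeta$ is a cycle, then $\partial(e_i\zeta)=x_i\zeta$, so the ideal $(x)$ kills $H_*(K(x;B))$.

Let $(A,\mathfrak m,k)$ be Noetherian local and $x$ a minimal generating sequence of $\mathfrak m$. We use the standard criterion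
$$A\text{ is regular}\iff x\text{ is a regular sequence}\iff H_1(K(x;A))=0. \tag{1}$$
A cycle $z=\sum r_ie_i\in K_1(x;A)$ is just a relation $\sum r_ix_i=0$. Because the $x_i$ are minimal generators, no $r_i$ is a unit, so
$$r_i\in\mathfrak m\quad\text{for all }i. \tag{2}$$
If $A$ is not regular, fix a cycle $z$ with $[z]\ne0$. The task is to get a contradiction from a suitable flat $A$-algebra $T$.

Take the cone again, localized at $\mathfrak m=(a,b,c)$, with $x=(a,b,c)$. The relation $ca-b\cdot b=0$ gives $z=ce_a-be_b$. It is not a boundary: the $e_b$-coefficient of a boundary lies in the ideal $(a,c)$, and $b\notin(a,c)$ because $a,b,c$ are minimal generators of $\mathfrak m$. Over $S=k[s,t]$ something happens: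
$$z=t^2e_a-st\,e_b=t\,(te_a-se_b),\qquad \partial(te_a-se_b)=ts^2-s\cdot st=0 .$$
So $z$ is $t$ times a cycle. Adjoin one more exterior generator $f$ with $\partial f=t$. Then $w=f(te_a-se_b)$ satisfies $\partial w=z$ in $K(a,b,c,t;S)$, and $t^2=c\in\mathfrak m$.

This suggests two separate problems for a general $A$. First, find a ring $B$ over $A$ and a finite sequence $x''$ in $\sqrt{\mathfrak mB}$ such that $z$ becomes a boundary in $K(x,x'';B)$. Second, show that this cannot happen over a flat $A$-algebra $T$ with $\mathfrak mT\ne T$ unless $[z]=0$ already in $H_1(K(x;A))$. The next section solves the first problem.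

## Rings in which every element is a square

Let $\mathfrak r$ be an ideal of a ring $B$ containing $\mathfrak mB$. By (2), the element $\sum r_i\otimes x_i\in\mathfrak r\otimes_B\mathfrak r$ is defined, and multiplication $\mathfrak r\otimes_B\mathfrak r\to\mathfrak r$ sends it to $0$. For the cone, this element dies over $k[s,t]$ with $\mathfrak r=(s,t)$:
$$c\otimes a=t^2\otimes s^2=t\otimes ts^2=st\otimes st=b\otimes b .$$
In contrast, $c\otimes a-b\otimes b$ is not zero in $\mathfrak m\otimes_A\mathfrak m$, since its image in $\mathfrak m/\mathfrak m^2\otimes_k\mathfrak m/\mathfrak m^2$ is not zero. The computation moved square roots across the tensor sign. In $k[s,t]$ this does not always work: $s\otimes t-t\otimes s$ is a nonzero element of $(s,t)\otimes(s,t)$ that multiplies to $0$, as one sees modulo $(s,t)^2$ in each factor. If all square roots exist, the defect disappears.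

**Lemma 1.** Let $B$ be a domain in which every element is a square, and $\mathfrak r\subset B$ a radical ideal. Then the multiplication map $\mathfrak r\otimes_B\mathfrak r\to\mathfrak r$ is injective.

**Step 1: a candidate inverse.** We define a map of sets $e:\mathfrak r\to\mathfrak r\otimes_B\mathfrak r$. For $a\in\mathfrak r$ choose $\alpha\in B$ with $\alpha^2=a$. Since $\mathfrak r$ is radical, $\alpha\in\mathfrak r$. Since $B$ is a domain, $\alpha$ is unique up to sign. So $e(a):=\alpha\otimes\alpha$ is well defined, and $e(0)=0$.

**Step 2: every pure tensor is a value of $e$.** We show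
$$s\otimes t=e(st)\qquad(s,t\in\mathfrak r). \tag{3}$$
Write $s=\sigma^2$, $t=\tau^2$ with $\sigma,\tau\in\mathfrak r$. Moving first $\sigma$ and then $\tau$ across the tensor sign,
$$\sigma^2\otimes\tau^2=\sigma\otimes\sigma\tau^2=\sigma\tau\otimes\sigma\tau=e(st),$$
because $(\sigma\tau)^2=st$. In particular $s\otimes t=t\otimes s$.

**Step 3: $e$ is additive.** This lets us add up pure tensors. Let $a=\alpha^2$, $b=\beta^2$ with $\alpha,\beta\in\mathfrak r$, and choose $\iota\in B$ with $\iota^2=-1$. Since $(\alpha+\iota\beta)(\alpha-\iota\beta)=a+b$ and both factors lie in $\mathfrak r$, (3) gives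
$$e(a+b)=(\alpha+\iota\beta)\otimes(\alpha-\iota\beta)=\alpha\otimes\alpha+\beta\otimes\beta+\iota\,(\beta\otimes\alpha-\alpha\otimes\beta).$$
The last term vanishes by the symmetry in Step 2. So $e(a+b)=e(a)+e(b)$.

**Step 4: injectivity.** If $\sum_js_jt_j=0$ with $s_j,t_j\in\mathfrak r$, then
$$\sum_js_j\otimes t_j=\sum_je(s_jt_j)=e\Big(\sum_js_jt_j\Big)=e(0)=0.\qquad\square$$

Nothing depends on the characteristic; in characteristic $2$ one may take $\iota=1$.

**Lemma 2.** Let $(A,\mathfrak m,k)$ be Noetherian local, $x=(x_1,\dots,x_n)$ a minimal generating sequence of $\mathfrak m$, and $P$ a prime of $A$. Let $L$ be an algebraic extension of $\operatorname{Frac}(A/P)$ in which every element is a square, $B$ the integral closure of $A/P$ in $L$, and $\mathfrak r=\sqrt{\mathfrak mB}$. Let $z=\sum_{i\le n}r_ie_i$ be a cycle of $K(x;A)$. Then there are $x''=(x''_1,\dots,x''_c)$ in $\mathfrak r$ and $w\in K_2(x,x'';B)$ with $\partial w=z$ in $K(x,x'';B)$.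

**Step 1: the tensor of the relation vanishes.** If $b\in B$, a square root of $b$ in $L$ is integral over $A/P$, so it lies in $B$. Hence Lemma 1 applies to $B$ and $\mathfrak r$. By (2), $\sum r_i\otimes x_i\in\mathfrak r\otimes_B\mathfrak r$ is defined. It multiplies to $\sum r_ix_i=0$, so it is $0$.

**Step 2: turn the vanishing into equations.** Let $E$ be the free $B$-module with basis $\varepsilon_1,\dots,\varepsilon_n$ together with elements $\varepsilon_b$ for $b\in\mathfrak r$. Let $\pi:E\to\mathfrak r$ send $\varepsilon_i\mapsto x_i$ and $\varepsilon_b\mapsto b$. It is surjective; put $N=\ker\pi$. The sequence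
$$\mathfrak r\otimes_BN\to\mathfrak r\otimes_BE\to\mathfrak r\otimes_B\mathfrak r\to0$$
is exact, and $\sum_{i\le n}r_i\otimes\varepsilon_i$ maps to $\sum r_i\otimes x_i=0$. So
$$\sum_{i\le n}r_i\otimes\varepsilon_i=\sum_ju_j\otimes l_j\quad\text{in }\mathfrak r\otimes_BE,$$
a finite sum with $u_j\in\mathfrak r$ and $l_j\in N$. Only finitely many basis elements occur. Call them $\varepsilon_1,\dots,\varepsilon_M$ with $M\ge n$, keeping the first $n$ names. Put $y_i=\pi(\varepsilon_i)\in\mathfrak r$, so $y_i=x_i$ for $i\le n$, and write $l_j=\sum_{i\le M}a_{ij}\varepsilon_i$ with $a_{ij}\in B$. Since $\mathfrak r\otimes_BE$ is a direct sum of copies of $\mathfrak r$ indexed by the basis, comparing coefficients gives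
$$\sum_ia_{ij}y_i=0\ \text{ for all }j,\qquad\sum_ja_{ij}u_j=r_i\ \ (i\le n),\qquad\sum_ja_{ij}u_j=0\ \ (i>n). \tag{4}$$

**Step 3: write down $w$.** Take $x''=(y_{n+1},\dots,y_M,(u_j)_j)$, a finite sequence in $\mathfrak r$. Use exterior generators $e_i$ for $y_i$ $(i\le M)$ and $g_j$ for $u_j$. Put
$$z_j=\sum_{i\le M}a_{ij}e_i,\qquad w=\sum_jg_jz_j .$$
The first part of (4) says $\partial z_j=0$. So the other two parts give
$$\partial w=\sum_ju_jz_j=\sum_{i\le M}\Big(\sum_ja_{ij}u_j\Big)e_i=\sum_{i\le n}r_ie_i=z.\qquad\square$$

## One extra Koszul generator, and the trouble with two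

Now the second problem. Let $T$ be a flat $A$-algebra with $\mathfrak mT\ne T$, let $[z]\ne0$ in $H_1(K(x;A))$, and let $x''=(x_1'',\dots,x_c'')$ in $\sqrt{\mathfrak mT}$ be such that $z$ is a boundary in $K(x,x'';T)$. The direct approach is to remove the extra generators one at a time.

For $c=1$ this works. Write $y=x''_1$. Since $K(x,y;T)$ is the mapping cone of multiplication by $y$ on $K(x;T)$, there is an exact sequence
$$H_1(K(x;T))\xrightarrow{\ y\ }H_1(K(x;T))\to H_1(K(x,y;T)),$$
up to sign in the first map. So $[z]=yu$ with $u\in H_1(K(x;T))$. Because $T$ is flat and $\mathfrak m$ kills Koszul homology,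
$$H_1(K(x;T))=H_1(K(x;A))\otimes_kT/\mathfrak mT .$$
This is a free $T/\mathfrak mT$-module having $[z]$ as a member of a basis. Comparing coefficients of $[z]$, the element $y$ is a unit in $T/\mathfrak mT\ne0$. But $y$ is nilpotent there, a contradiction. With $y=t$ this gives a second proof that the quadric cone is not an fpqc analog.

For $c=2$ the argument stops at the second removal. It would use the multiplication by $x''_2$ on $H_1(K(x,x''_1;T))$, which sits in an exact sequence
$$0\to H_1(K(x;T))/x''_1H_1(K(x;T))\to H_1(K(x,x''_1;T))\to\operatorname{Ann}_{T/\mathfrak mT}(x''_1)\to0 .$$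
The right-hand term is not zero, since $x''_1$ is nilpotent in $T/\mathfrak mT\neq 0$. We must exclude $[z]=x''_2u$, where $u$ may have a nonzero image in this annihilator, and the middle module is not known to be free over anything.

One can try to do everything at once. Let $F$ be a free resolution of $k$ that is a graded-commutative DG algebra containing $K(x;A)$, with an element $Y\in F_2$ satisfying $\partial Y=z$. Put $G=F\otimes_AK(x'';T)$. Then $Y-w\in G_2$ is a cycle, since $\partial Y=z=\partial w$. If we knew that $Y-w$ is a boundary, and that boundaries have coefficients in a proper ideal, we would be done, since $Y$ has coefficient $1$. Is it a boundary? As $T$ is flat, $F\otimes_AT\to T/\mathfrak mT$ is a quasi-isomorphism, so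
$$H_i(G)\cong H_i(K(x'';T/\mathfrak mT)). \tag{5}$$
For $c=2$ and $i=2$ this is the annihilator of $(x''_1,x''_2)$ in $T/\mathfrak mT$. It is never zero. Indeed, the ideal $I=(x''_1,x''_2)$ of $T/\mathfrak mT$ is generated by finitely many nilpotents, hence nilpotent; if $h\ge 1$ is minimal with $I^h=0$, then $I^{h-1}\ne0$ is killed by $I$. So vanishing of $H_2(G)$ is not available.

But (5) also shows the way out: the Koszul complex on $c$ elements has no homology above degree $c$. So we should replace $Y-w$ by a cycle of degree $2j>c$ that still contains a basis element with coefficient $1$. In the absence of denominators, the natural candidate is a divided power of $Y-w$, namely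
$$\text{“}(Y-w)^{(j)}\text{”}=Y^{(j)}-Y^{(j-1)}w^{(1)}+Y^{(j-2)}w^{(2)}-\cdots .$$
To carry this out we need a resolution with divided powers and with small differential.

## Acyclic closures and the divided power of a degree-two cycle

A divided power variable $Y$ of degree $2$ killing a cycle $z$ of degree $1$ comes with elements $Y^{(h)}$ of degree $2h$, $h\ge0$. They satisfy $Y^{(0)}=1$, $Y^{(1)}=Y$, and
$$Y^{(g)}Y^{(h)}=\tbinom{g+h}{g}Y^{(g+h)},\qquad\partial Y^{(h)}=Y^{(h-1)}z. \tag{6}$$
With ordinary powers one would have $\partial(Y^p)=pY^{p-1}z$, which is $0$ in characteristic $p$. For example, let $A=k[u]/(u^2)$. The Koszul complex has $\partial e=u$, and $H_1$ is generated by $z=ue$. Adjoining $Y$ gives the complex with basis $Y^{(h)},eY^{(h)}$, and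
$$\partial Y^{(h)}=u\,eY^{(h-1)},\qquad\partial(eY^{(h)})=uY^{(h)}-e\cdot ueY^{(h-1)}=uY^{(h)} .$$
This is the resolution $\cdots\xrightarrow{u}A\xrightarrow{u}A$ of $k$. All its differentials have coefficients in $\mathfrak m$.

**Theorem (Tate, Gulliksen, Schoeller).** Let $(A,\mathfrak m,k)$ be Noetherian local. Start with $C=K(x;A)$, where $x$ is a minimal generating sequence of $\mathfrak m$. Adjoin divided power variables of degree $2$ killing cycles whose classes form a minimal generating set of $H_1(C)$, and continue: in each degree adjoin variables (exterior in odd degrees, divided power in even degrees) killing a minimal generating set of the homology. The resulting DG algebra $F$, called an acyclic closure, is a free resolution of $k$ that is minimal: $\partial F\subseteq\mathfrak mF$.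

We use this theorem as published: Gulliksen–Levin, *Homology of local rings*, Thm 1.6.2; Avramov, *Infinite free resolutions*, Thm 6.3.5. As a graded $A$-module, $F$ is free on the normal monomials, that is, products of distinct exterior variables and of divided powers of the even variables.

**Proposition 3.** Let $(A,\mathfrak m,k)$ be Noetherian local, $x$ a minimal generating sequence of $\mathfrak m$, $T$ an $A$-algebra, $\mathfrak M\supseteq\mathfrak mT$ a maximal ideal of $T$, and $z$ a cycle in $K_1(x;A)$. Suppose:

1. there are $x''=(x''_1,\dots,x''_c)$ in $\mathfrak M$ and $w\in K_2(x,x'';T)$ with $\partial w=z$;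
2. for some $j\ge1$, $\operatorname{Tor}^A_i(k,T)=0$ for all $i$ with $2j-c\le i\le2j$.

Then the class of $z$ in $H_1(K(x;A))$ is $0$.

Condition 2 holds for $j\gg0$ if $\operatorname{Tor}_i^A(k,T)=0$ for $i\gg0$, in particular if $T$ is flat.

*Proof.* Suppose $[z]\ne0$.

**Step 1: a minimal resolution in which $z$ is killed by a variable.** Put $C=K(x;A)$. Since $\mathfrak mH_1(C)=0$, the class $[z]$ is part of a $k$-basis of $H_1(C)$, that is, of a minimal generating set. So we may construct an acyclic closure $F\supset C$ with a degree $2$ variable $Y$ such that $\partial Y=z$, and then (6) holds. Let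
$$G=F\otimes_AK(x'';T).$$
This is a graded-commutative DG algebra. As a graded $T$-module it is free on the products of a normal monomial of $F$ and an exterior monomial in the generators for $x''$. It contains $C\otimes_AK(x'';T)=K(x,x'';T)$, and thus contains $w$.

**Step 2: divided powers of $w$.** We need elements $w^{(h)}$ with $\partial w^{(h)}=w^{(h-1)}\partial w$, without dividing by $h!$. Write $w=\sum_\lambda w_\lambda$, a finite sum with each $w_\lambda=c_\lambda e_ae_b$ for $c_\lambda\in T$ and distinct exterior generators $e_a,e_b$ of $K(x,x'';T)$. The $w_\lambda$ have even degree, so they commute. Let $w^{(h)}$ be the $h$-th elementary symmetric polynomial in the $w_\lambda$, and $w^{(h)}_{\hat\lambda}$ the same with $w_\lambda$ omitted. Thus $w^{(0)}=1$ and $w^{(1)}=w$; for negative $h$ both are $0$. The Leibniz rule gives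
$$\partial w^{(h)}=\sum_\lambda w^{(h-1)}_{\hat\lambda}\,\partial w_\lambda .$$
Next, $\partial w_\lambda$ is a combination of $e_a$ and $e_b$, so $w_\lambda\,\partial w_\lambda=0$. Since $w^{(h-1)}=w^{(h-1)}_{\hat\lambda}+w_\lambda w^{(h-2)}_{\hat\lambda}$ for each $\lambda$, it follows that
$$w^{(h-1)}\partial w=\sum_\lambda\big(w^{(h-1)}_{\hat\lambda}+w_\lambda w^{(h-2)}_{\hat\lambda}\big)\partial w_\lambda=\sum_\lambda w^{(h-1)}_{\hat\lambda}\,\partial w_\lambda=\partial w^{(h)} . \tag{7}$$

**Step 3: a cycle of degree $2j$.** Take $j$ from condition 2 and put
$$\Gamma=\sum_{h=0}^{j}(-1)^hY^{(j-h)}w^{(h)}\in G_{2j}.$$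
By (6), (7) and $\partial w=z$, with divided powers of negative exponent equal to $0$,
$$\partial\Gamma=\sum_{h=0}^{j}(-1)^h\big(Y^{(j-h-1)}w^{(h)}+Y^{(j-h)}w^{(h-1)}\big)z=0 .$$
Indeed, the second summand for $h$ cancels the first summand for $h-1$; what remains is the second summand for $h=0$ and the first for $h=j$, and these vanish.

**Step 4: $\Gamma$ is a boundary.** We compute that $H_{2j}(G)=0$. Let $G_{[0]}=F\otimes_AT$ and $G_{[q]}=G_{[q-1]}\otimes_TK(x''_q;T)$, so $G_{[c]}=G$. Here $H_i(G_{[0]})=\operatorname{Tor}_i^A(k,T)$, because $F$ is a free resolution of $k$. Since $G_{[q]}$ is the mapping cone of multiplication by $x''_q$ on $G_{[q-1]}$, there are exact sequences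
$$H_i(G_{[q-1]})\to H_i(G_{[q]})\to H_{i-1}(G_{[q-1]}).$$
By condition 2, $H_i(G_{[0]})=0$ for $2j-c\le i\le2j$. By induction on $q$, $H_i(G_{[q]})=0$ for $2j-c+q\le i\le2j$. For $q=c$ this says $H_{2j}(G)=0$. So $\Gamma\in\partial G$.

**Step 5: $\Gamma$ is not a boundary.** Let $\ell=T/\mathfrak M$. Since $\partial F\subseteq\mathfrak mF$, $\mathfrak mT\subseteq\mathfrak M$, and all $x''_q$ lie in $\mathfrak M$, the complex $G\otimes_T\ell$ has zero differential. Hence the image of $\Gamma$ in $G\otimes_T\ell$ is $0$ by Step 4. On the other hand, $G\otimes_T\ell$ has as $\ell$-basis the products of normal monomials of $F$ with exterior monomials for $x''$. One of these basis elements is $Y^{(j)}$. For $h\ge1$, every term of $Y^{(j-h)}w^{(h)}$ is a multiple of $Y^{(j-h)}$ times an exterior monomial of degree $2h>0$ in the generators for $x,x''$, so it does not involve the basis element $Y^{(j)}$. The coefficient of $Y^{(j)}$ in $\Gamma$ is therefore $1$, and the image of $\Gamma$ is not zero. This contradiction proves $[z]=0$. $\square$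

For the cone, $c=1$, $w=f(te_a-se_b)$, and with $T$ flat one can take $j=1$ and $\Gamma=Y-w$. For $A=k[u]/(u^2)$, $z=ue$ and $T=k$, the cycle $z$ is already $0$ in $K(x;T)$. So $c=0$, $w=0$, $\Gamma=Y^{(j)}$, and the proof shows $\operatorname{Tor}^A_{2j}(k,k)\ne0$ for all $j\ge1$.

## Theorem A: one finite covering per singular point

*Proof of Theorem A.* Let $R$ be as in Theorem A, and suppose $A=R_{\mathfrak p}$ is not regular for some prime $\mathfrak p$. Write $\mathfrak m=\mathfrak pA$ and $k=\kappa(\mathfrak p)$. Fix a minimal generating sequence $x$ of $\mathfrak m$ and, by (1), a cycle $z\in K_1(x;A)$ with $[z]\ne0$ in $H_1(K(x;A))$.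

**Step 1: large integral extensions of the components.** We prepare the rings to which Lemma 2 applies. Let $P_1,\dots,P_N$ be the minimal primes of $R$. For each $i$ let $L_i$ be the union, inside an algebraic closure of $\operatorname{Frac}(R/P_i)$, of all fields obtained from $\operatorname{Frac}(R/P_i)$ by finite towers of square-root adjunctions. Two such towers can be concatenated, so $L_i$ is a field. Any element of $L_i$ lies in a tower, which can be extended by a square root of that element. So every element of $L_i$ is a square in $L_i$. Let $B_i$ be the integral closure of $R/P_i$ in $L_i$.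

**Step 2: a finite subalgebra containing the witnesses.** A finite covering must be finite, so we cut $B_i$ down. If $P_i\not\subseteq\mathfrak p$, put $S_i=R/P_i$. Let $P_i\subseteq\mathfrak p$. Then $P_iA$ is a prime of $A$, and $(B_i)_{\mathfrak p}$ is the integral closure of $A/P_iA$ in $L_i$, because integral closure commutes with localization. Lemma 2 gives a finite sequence $x''$ in $\sqrt{\mathfrak m(B_i)_{\mathfrak p}}$ and $w\in K_2(x,x'';(B_i)_{\mathfrak p})$ with $\partial w=z$. For each entry $x''_a$ write some power of it as a combination of the elements of $x$ with coefficients in $(B_i)_{\mathfrak p}$. The entries of $x''$, the coefficients of $w$ and these last coefficients are finitely many elements of $(B_i)_{\mathfrak p}$, each of the form $b/s$ with $b\in B_i$ and $s\in R\setminus\mathfrak p$. Let $S_i\subseteq B_i$ be the $R$-subalgebra generated by these finitely many $b$. It is generated by finitely many integral elements, so it is finite over $R$, and $(S_i)_{\mathfrak p}$ contains all the elements listed. As $(S_i)_{\mathfrak p}\subseteq(B_i)_{\mathfrak p}$, the equation $\partial w=z$ holds in $K(x,x'';(S_i)_{\mathfrak p})$,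 and a power of each $x''_a$ lies in $\mathfrak m(S_i)_{\mathfrak p}$.

**Step 3: the covering.** Let $S=\prod_iS_i$. It is finite over $R$. Each $R/P_i\to S_i$ is injective and integral, hence surjective on spectra, and every prime of $R$ contains some $P_i$. So $\operatorname{Spec}S\to\operatorname{Spec}R$ is surjective.

**Step 4: pass to a flat algebra over the local ring.** By hypothesis there is $S\to T$ with $R\to T$ faithfully flat. The idempotents of $S$ decompose $T=\prod_iT_i$ with $T_i$ an $S_i$-algebra, and each $T_i$ is flat over $R$ as a direct summand of $T$. Since $T\otimes_R\kappa(\mathfrak p)\ne0$, some $T_i\otimes_R\kappa(\mathfrak p)\ne0$. For this $i$ we have $P_i\subseteq\mathfrak p$: an element of $P_i\setminus\mathfrak p$ would act on $T_i\otimes_R\kappa(\mathfrak p)$ both as $0$, because $P_iT_i=0$, and invertibly. Put $T'=(T_i)_{\mathfrak p}$. It is flat over $A$, it is an $(S_i)_{\mathfrak p}$-algebra, and $\mathfrak mT'\ne T'$.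

**Step 5: apply Proposition 3.** Choose a maximal ideal $\mathfrak M\supseteq\mathfrak mT'$ of $T'$. A power of each $x''_a$ lies in $\mathfrak mT'$, so $x''_a\in\mathfrak M$. The equation $\partial w=z$ holds in $K(x,x'';T')$. Since $T'$ is flat over $A$, condition 2 of Proposition 3 holds for every $j$ with $2j>c$. So $[z]=0$, a contradiction. Hence every $R_{\mathfrak p}$ is regular. $\blacksquare$

## Theorem B: square-root towers and big Cohen–Macaulay algebras

*Proof of Theorem B.* The implication (ii)⇒(iii) is immediate, since the $\operatorname{Spec}S$ in (iii) are finite coverings, by the argument of Step 3 above.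

**Step 1: (iii)⇒(i).** We check that the proof of Theorem A used only coverings as in (iii). Each $S_i$ is a domain containing $R/P_i$ and finite over it. If $P_i\not\subseteq\mathfrak p$, it equals $R/P_i$. If $P_i\subseteq\mathfrak p$, it is generated over $R$ by finitely many elements of $L_i$, each in a finite tower of square-root extensions. Concatenating these towers, $S_i$ lies in one such tower.

For (i)⇒(ii), which is known (André–Fiorot), here is a derivation. Let $R$ be regular and $R\to S$ finite with $\operatorname{Spec}S\to\operatorname{Spec}R$ surjective.

**Step 2: reduce to complete local rings.** For each maximal ideal $\mathfrak n$ of $R$, choose a flat local map $R_{\mathfrak n}\to A$ with $A$ complete Noetherian local, $\mathfrak nA$ the maximal ideal of $A$, and algebraically closed residue field (EGA $0_{\rm III}$ 10.3.1, followed by completion). By flatness, $\dim A=\dim R_{\mathfrak n}+\dim A/\mathfrak nA=\dim R_{\mathfrak n}$, and the maximal ideal of $A$ is generated by $\dim R_{\mathfrak n}$ elements. So $A$ is regular.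

**Step 3: a big Cohen–Macaulay algebra over $S$.** Surjectivity of spectra is stable under base change, so there is a prime $Q$ of $S\otimes_RA$ lying over $(0)\subset A$. Put $D=(S\otimes_RA)/Q\supseteq A$. It is a domain, finite over the complete local ring $A$, hence a complete local domain. Let $T_{\mathfrak n}$ be a balanced big Cohen–Macaulay $D$-algebra: every system of parameters of $D$ is a regular sequence on $T_{\mathfrak n}$, and $\mathfrak m_DT_{\mathfrak n}\ne T_{\mathfrak n}$. It exists by Hochster–Huneke in equal characteristic (Ann. of Math. 135 (1992); Adv. Math. 113 (1995)) and by André in mixed characteristic (Publ. IHÉS 127 (2018), "La conjecture du facteur direct"). "Balanced" can be achieved by $\mathfrak m$-adic completion (Bruns–Herzog, *Cohen–Macaulay rings*, 8.5.3). Since $D$ is a finite extension of $A$, every system of parameters of $A$ is one of $D$, hence is $T_{\mathfrak n}$-regular.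

**Step 4: $T_{\mathfrak n}$ is flat over $A$.** We show $\operatorname{Tor}_i^A(M,T_{\mathfrak n})=0$ for all finitely generated $M$ and all $i\ge1$, by descending induction on $i$. For $i>\dim A$ it holds because $A$ is regular. Let $i\ge1$, and assume the vanishing for $i+1$ and all finitely generated modules. By prime filtrations it suffices to take $M=A/Q'$ with $Q'$ a prime, say of height $h$. Choose $a_1,\dots,a_h\in Q'$ that form part of a system of parameters of $A$. As $A$ is Cohen–Macaulay, $a=(a_1,\dots,a_h)$ is an $A$-regular sequence. The prime $Q'$ is minimal over $(a)$, hence associated to $A/(a)$, and there is an exact sequence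
$$0\to A/Q'\to A/(a)\to N\to0 .$$
Here $\operatorname{Tor}^A_{i+1}(N,T_{\mathfrak n})=0$ by induction. The complex $K(a;A)$ resolves $A/(a)$, so $\operatorname{Tor}^A_i(A/(a),T_{\mathfrak n})=H_i(K(a;T_{\mathfrak n}))=0$, because $a$ is $T_{\mathfrak n}$-regular. From
$$\operatorname{Tor}^A_{i+1}(N,T_{\mathfrak n})\to\operatorname{Tor}^A_i(A/Q',T_{\mathfrak n})\to\operatorname{Tor}^A_i(A/(a),T_{\mathfrak n})$$
we get $\operatorname{Tor}_i^A(A/Q',T_{\mathfrak n})=0$.

**Step 5: put the points together.** The ring $T_{\mathfrak n}$ is flat over $A$, hence over $R_{\mathfrak n}$, hence over $R$. It receives an $R$-algebra map $S\to S\otimes_RA\to D\to T_{\mathfrak n}$. Moreover $\mathfrak nT_{\mathfrak n}\subseteq\mathfrak m_DT_{\mathfrak n}\ne T_{\mathfrak n}$. Put $T=\prod_{\mathfrak n}T_{\mathfrak n}$, the product over all maximal ideals of $R$. Products of flat modules over a Noetherian ring are flat (Chase), and $\mathfrak nT\ne T$ for every $\mathfrak n$, because $T$ surjects onto $T_{\mathfrak n}$. So $R\to T$ is faithfully flat and factors through $S$. $\blacksquare$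

## Theorems C and D: eventual vanishing of Tor

*Proof of Theorem C.* (a)⇒(b): a regular local ring has finite global dimension, so any prime $P$ works.

(b)⇒(c): take $T=(A/P)^+$. Since $A/P\to(A/P)^+$ is injective and integral, lying over gives $\mathfrak mT\ne T$.

(c)⇒(a): we show that every cycle $z\in K_1(x;A)$ is a boundary, where $x$ is a minimal generating sequence of $\mathfrak m$. Apply Lemma 2 with $L$ an algebraic closure of $\operatorname{Frac}(A/P)$. Every element of $L$ is a square, and $B=(A/P)^+$. We obtain $x''$ in $\sqrt{\mathfrak mB}$ and $w\in K_2(x,x'';B)$ with $\partial w=z$. Push $x''$ and $w$ to $T$, and let $\mathfrak M\supseteq\mathfrak mT$ be a maximal ideal of $T$. A power of each entry of $x''$ lies in $\mathfrak mB$, so the images of these entries in $T$ lie in $\mathfrak M$. Condition 2 of Proposition 3 holds for $j\gg0$. Hence $[z]=0$. So $H_1(K(x;A))=0$, and $A$ is regular by (1). $\blacksquare$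

*Proof of Theorem D.* Here the regular ring $S$ replaces Lemma 2, as $k[s,t]$ did for the cone.

**Step 1: localize.** We reduce to $S$ regular local. Let $\mathfrak M\supseteq\mathfrak mT$ be a maximal ideal of $T$. Since $\operatorname{Tor}^A_i(k,T_{\mathfrak M})=\operatorname{Tor}^A_i(k,T)\otimes_TT_{\mathfrak M}$, we may replace $T$ by $T_{\mathfrak M}$, and $S$ by its localization at the preimage of $\mathfrak M$. We keep the names, with $\mathfrak M$ now the maximal ideal of the local ring $T$. So $S$ is regular local; let $s=(s_1,\dots,s_d)$ be a regular system of parameters. The map $S\to T$ is local, so the images of the $s_l$ lie in $\mathfrak M$. Since $\mathfrak m$ maps into $\mathfrak M$, the map $A\to S$ sends $\mathfrak m$ into $(s)$.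

**Step 2: every cycle dies in $K(x,s;S)$.** Let $x$ be a minimal generating sequence of $\mathfrak m$ and $z=\sum r_ie_i$ a cycle in $K_1(x;A)$, so $r_i\in\mathfrak m$ by (2). In $K(x,s;S)$ let $f_l$ be the generator for $s_l$. Write $x_i=\sum_lc_{il}s_l$ with $c_{il}\in S$, and put
$$\eta_i=e_i-\sum_lc_{il}f_l,\qquad\text{so}\qquad\partial\eta_i=0 .$$
Then
$$z=\sum_ir_i\eta_i+v,\qquad v=\sum_l\Big(\sum_ir_ic_{il}\Big)f_l\in K_1(s;S).$$
Both $z$ and $\sum_ir_i\eta_i$ are cycles, so $v$ is a cycle. It is a boundary in $K(s;S)$, because $s$ is a regular sequence. Next, $r_i\in(s)$ in $S$, so $r_i=\partial\rho_i$ with $\rho_i\in K_1(s;S)$, and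
$$\partial(\rho_i\eta_i)=r_i\eta_i-\rho_i\,\partial\eta_i=r_i\eta_i .$$
So $z=\partial w$ for some $w\in K_2(x,s;S)$.

**Step 3: conclude with Proposition 3.** Push $w$ to $K_2(x,s;T)$. Condition 1 holds with $x''=s$, whose entries lie in $\mathfrak M$. Condition 2 holds for $j\gg0$. So $[z]=0$ for every cycle $z$, and $A$ is regular by (1).

**Step 4: descent along fpqc coverings.** Let $\operatorname{Spec}S\to\operatorname{Spec}R$ be an fpqc covering of Noetherian affine schemes with $S$ regular. Choose $S\to T$ with $R\to T$ faithfully flat. For a prime $\mathfrak p$ of $R$ consider $R_{\mathfrak p}\to S_{\mathfrak p}\to T_{\mathfrak p}$. The ring $S_{\mathfrak p}$ is Noetherian regular, $T_{\mathfrak p}$ is flat over $R_{\mathfrak p}$, and $\mathfrak pT_{\mathfrak p}\ne T_{\mathfrak p}$ by faithful flatness. By the first part of the theorem, $R_{\mathfrak p}$ is regular. As $\mathfrak p$ was arbitrary, $R$ is regular. $\blacksquare$
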